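# S-permutable subgroups of locally finite groups need not be serial

## The guess "always serial", and some cases where it holds

A theorem of Kegel says that a subgroup of a finite group which permutes with every Sylow subgroup is subnormal. A locally finite group is a union of finite groups, and "serial" is the form of subnormality suited to such unions. So here is a question and a first guess. *If a subgroup $H$ of a locally finite group $G$ permutes with all Sylow subgroups of $G$, must $H$ be serial in $G$?* The guess is yes. The question comes from "Sylow Permutability in Infinite Soluble Groups", https://www.advgrouptheory.com/AGTAConferences/cgt2015/centro/talk/Robinson.pdf.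

We write $a^b=b^{-1}ab$ and $[a,b]=a^{-1}b^{-1}ab$. A group is locally finite if its finitely generated subgroups are finite; an extension of a locally finite group by a locally finite group is locally finite. For subgroups $H,P$, the set $HP$ is a subgroup if and only if $HP=PH$.

**Definition (Sylow subgroups, S-permutability).** For a locally finite group $G$, a Sylow $p$-subgroup is a maximal $p$-subgroup; the Sylow subgroups are those for all primes $p$. A subgroup $H$ is S-permutable in $G$, written $H$ S-per $G$, if $HP=PH$ for all Sylow subgroups $P$ of $G$.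

By Zorn's lemma every $p$-subgroup lies in a Sylow $p$-subgroup, and conjugates of Sylow subgroups are Sylow. Sylow $p$-subgroups of an infinite $G$ need not be conjugate.

**Definition (serial).** $H$ is serial in $G$ if there is a series from $H$ to $G$: a set $\Sigma$ of subgroups of $G$, totally ordered by inclusion and containing $H$ and $G$, such that for every $g\in G\setminus H$ there are members $\Lambda_g\subsetneq V_g$ of $\Sigma$ with $g\in V_g\setminus\Lambda_g$, $\Lambda_g\triangleleft V_g$, and no member of $\Sigma$ strictly between them; moreover $\Lambda_g$ is the union of all members not containing $g$, and $V_g$ is the intersection of all members containing $g$.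

A finite subnormal chain is a series. So is an ascending series $H=H_0\triangleleft H_1\triangleleft\cdots\triangleleft H_\lambda=G$ indexed by ordinals, with unions at limits: the least $\sigma$ with $g\in H_\sigma$ is a successor $\tau+1$, and $\Lambda_g=H_\tau$, $V_g=H_\sigma$. For example, let $D=C_{2^\infty}\rtimes\langle i\rangle$ with $i$ of order $2$ inverting $C_{2^\infty}$, and let $H=\langle i\rangle$. Since $[a,i]=a^{-2}$ and every element of $C_{2^\infty}$ is a square, the normal closure of $H$ is $D$, so $H$ is not subnormal. But the subgroups $H_n=C_{2^n}\rtimes\langle i\rangle$ satisfy $H_0=H$ and $H_n\triangleleft H_{n+1}$ (index $2$), with union $D$. So $H$ is ascendant, hence serial.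

Two known results point toward the guess.

* (Kegel) If $H$ is S-permutable in a finite group $G$, then $H$ is subnormal in $G$.
* (Stonehewer) If $H$ is permutable in a group $G$, that is, $HK=KH$ for all $K\le G$, then $H$ is ascendant in $G$; if moreover $G$ is finitely generated, then $H$ is subnormal in $G$.

Now some tests by hand.

*$G=A_4$.* A subgroup $H$ of order $2$ and a Sylow $3$-subgroup $P$ give $|HP|=6$, and $A_4$ has no subgroup of order $6$. If $H\ne P$ both have order $3$, then $|HP|=9$ does not divide $12$. So the S-permutable subgroups are $1$, the Klein four-group and $A_4$, all normal.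

*$G$ a locally finite $p$-group.* The only Sylow $p$-subgroup is $G$ and the others are trivial, so every subgroup is S-permutable. The guess then says that every subgroup is serial. This is true by Proposition 4 below, since all subgroups of finite $p$-groups are subnormal. The example $D$ above is of this kind.

*$G=V\rtimes X$ with $V$ an elementary abelian $2$-group of any size, $X$ a finite $p$-group, $p$ odd, and $HX=G$.* Here $|G:H|=|X:X\cap H|$ is a power of $p$. It is divisible by $|VH:H|=|V:V\cap H|$, which is a power of $2$. So $V\le H$, and $H/V$ is a subgroup of the finite $p$-group $G/V$; thus $H$ is subnormal. This argument counts cosets, so it has nothing to say when $X$ is infinite.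

## Finite subgroups decide seriality, but do not inherit S-permutability

**Proposition 4.** Let $H$ be a subgroup of a locally finite group $G$. Then $H$ is serial in $G$ if and only if $H\cap L$ is subnormal in $L$ for every finite $L\le G$.

The "if" part is Hartley's criterion (B. Hartley, *Serial subgroups of locally finite groups*, Proc. Cambridge Philos. Soc. 71 (1972)). Here is a proof of both parts.

**Step 1 (only if): intersect the series with $L$.** Let $\Sigma$ be a series from $H$ to $G$ and $L\le G$ finite. Then $\Sigma_L=\{S\cap L:S\in\Sigma,\ S\ge H\}$ is a finite chain from $H\cap L$ to $L$. Let $A_1<B_1$ be consecutive in it and $g\in B_1\setminus A_1$; then $g\notin H$. Write $B_1=S\cap L$ and $A_1=S'\cap L$ with $S,S'\in\Sigma$. As $g\in S$, we have $V_g\le S$. As $g\notin S'$, we have $S'\le\Lambda_g$. As $g\notin H$, we have $H\le\Lambda_g$. Hence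
$$A_1\le \Lambda_g\cap L<V_g\cap L\le B_1,$$
strictly in the middle because of $g$, and all terms are in $\Sigma_L$. Since $A_1,B_1$ are consecutive, $A_1=\Lambda_g\cap L\triangleleft V_g\cap L=B_1$. So $H\cap L$ is subnormal in $L$.

**Step 2 (if): encode chains as preorders.** Let $L\le G$ be finite and $H\cap L=C_0\triangleleft C_1\triangleleft\cdots\triangleleft C_n=L$ a chain, repetitions allowed. For $g\in L$ let $\ell(g)$ be the least $i$ with $g\in C_i$. Write $k\preceq g$ if $\ell(k)\le\ell(g)$, and $k\prec g$ if $\ell(k)<\ell(g)$. Then: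

1. $\preceq$ is reflexive and transitive, and any two elements are comparable;
2. $k,k'\preceq g$ implies $kk'^{-1}\preceq g$;
3. $k\preceq1$ if and only if $k\in H$;
4. $k\prec g$ and $b\preceq g$ imply $k^b\prec g$ (if $i=\ell(g)$, then $k\in C_{i-1}\triangleleft C_i\ni b$).

Let $\mathcal R_L$ be the set of all relations on $L$ obtained in this way. It is finite, and nonempty by hypothesis. If $L\le L'$, intersecting a chain for $L'$ with $L$ gives a chain for $L$, and the relation is restricted. So the $\mathcal R_L$ form an inverse system of nonempty finite sets, directed because two finite subgroups generate a finite one. Its inverse limit is nonempty. This gives a relation $\preceq$ on $G$ with all restrictions in the $\mathcal R_L$. Properties 1–4 involve finitely many elements at a time, so they hold on $G$.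

**Step 3 (if): read off the series.** For $g\notin H$ put $V_g=\{k:k\preceq g\}$ and $\Lambda_g=\{k:k\prec g\}$, where $k\prec g$ means $k\preceq g$ and not $g\preceq k$. By 2, $V_g$ is a subgroup and $1=gg^{-1}\preceq g$. If $h\in H$, then $h\preceq1\preceq g$, and $g\preceq h$ would give $g\preceq 1$, so $g\in H$; hence $H\subseteq\Lambda_g$. If $k,k'\prec g$ and $m$ is the larger of the two, then $kk'^{-1}\preceq m\prec g$; so $\Lambda_g$ is a subgroup. By 4, $\Lambda_g\triangleleft V_g$. Let $\Sigma=\{H,G\}\cup\{\Lambda_g,V_g:g\notin H\}$. All members are initial segments of $\preceq$ (for $H$ use 3). Any two initial segments $S,S'$ are comparable: if $s\in S\setminus S'$, then for each $s'\in S'$ it is false that $s\preceq s'$, so $s'\preceq s$ and $s'\in S$. An initial segment not containing $g$ lies in $\Lambda_g$, and one containing $g$ contains $V_g$. This gives the union and intersection conditions. An initial segment strictly between $\Lambda_g$ and $V_g$ would contain some $k$ with $k\preceq g\preceq k$, hence $g$, hence $V_g$; so there is none. Thus $\Sigma$ is a series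 from $H$ to $G$. $\square$

**The natural proof of the guess, and its gap.** Let $H$ S-per $G$ and $L\le G$ finite. By Proposition 4 and Kegel's theorem it would suffice that $H\cap L$ is S-permutable in $L$. Let $Q$ be a Sylow $p$-subgroup of $L$ and $P\ge Q$ a Sylow $p$-subgroup of $G$; then $P\cap L=Q$. Now $HP\cap L$ is a subgroup of $L$ containing $(H\cap L)Q$, and if the two were equal we would be done. But an element of $HP\cap L$ is a product $hx$ with $h\in H$, $x\in P$, and only the product is known to lie in $L$. The equation $HP=PH$ may be satisfied with factors $h,x$ far outside $L$. The gap cannot be filled.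

## The counterexample and two positive results

**Theorem 1.** Let $p$ be an odd prime. There are a locally finite group $G=V\rtimes X$ with $V$ an elementary abelian $2$-group, $X$ a $p$-group, $|G|=2^{\aleph_0}$, and a subgroup $H<G$, such that $V$ is the only Sylow $2$-subgroup of $G$, all Sylow $p$-subgroups of $G$ are conjugate to $X$, and $HP=PH=G$ for every Sylow $p$-subgroup $P$ (and $HV=VH$). So $H$ is S-permutable in $G$. But $H$ is not serial in $G$.

**Theorem 2.** If a $p$-subgroup $H$ of a locally finite group $G$ permutes with all Sylow $p$-subgroups of $G$, then $H\le O_p(G)$ and $H$ is serial in $G$.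

**Theorem 3.** Let $G$ be locally finite with a normal abelian $p'$-subgroup $V$ such that $G/V$ is a $p$-group. If $H\le G$ permutes with all Sylow $p$-subgroups and $H/(H\cap V)$ is countable, then $H$ is serial in $G$.

So the answer to the question is no, in ZFC. Theorems 2 and 3 come first, because their proofs show what a counterexample has to avoid. In particular, the groups of Theorem 1 satisfy the hypotheses of Theorem 3 on $G$ and $V$, so in that class uncountability is essential.

## S-permutable $p$-subgroups lie in $O_p(G)$

This is the proof of Theorem 2. We use Wielandt's zipper lemma (Isaacs, *Finite Group Theory*, Theorem 2.9): if $D$ is a subgroup of a finite group $L$ that is subnormal in every proper subgroup of $L$ containing it, but not in $L$, then $D$ lies in a unique maximal subgroup of $L$.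

**Step 1: turn permutability into a statement about single elements.** Let $P\ge H$ be a Sylow $p$-subgroup of $G$. *If $t\in G$ and $t\in HP^t$, then $t\in P$.* Indeed, $t=h\,t^{-1}xt$ with $h\in H$, $x\in P$ gives $1=ht^{-1}x$, so $t=xh\in P$.

**Step 2: pass to finite subgroups.** Let $L\le G$ be finite, $D=H\cap L$, $P_0=P\cap L\ge D$. Suppose $t\in L$ and $t\in\langle D,D^t\rangle$. The group $HP^t$ contains $D$, and also $D^t$ since $D\le P$. So $t\in HP^t$, and $t\in P\cap L=P_0$ by Step 1.

**Step 3: a finite lemma.** *Let $D\le P_0$ be $p$-subgroups of a finite group $L$ such that $t\in L$, $t\in\langle D,D^t\rangle$ imply $t\in P_0$. Then $D$ is subnormal in $L$.* Take a counterexample with $|L|$ minimal. The hypothesis passes to each $M$ with $D\le M<L$, with $P_0\cap M$ in place of $P_0$. So $D$ is subnormal in every such $M$, and by the zipper lemma $D$ lies in a unique maximal subgroup $M$ of $L$. If $M\triangleleft L$, then $D$ is subnormal in $L$, a contradiction; so $N_L(M)=M$. Let $t\in L\setminus M$. If $\langle D,D^t\rangle\ne L$, this subgroup lies in a maximal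 subgroup containing $D$, that is, in $M$. Then $D\le M^{t^{-1}}$, which is maximal, so $M^{t^{-1}}=M$ and $t\in N_L(M)=M$, a contradiction. Hence $\langle D,D^t\rangle=L\ni t$, so $t\in P_0$. Thus $L\setminus M\subseteq P_0$. The complement of a proper subgroup generates the group (for $m\in M$ and $t\notin M$ write $m=t^{-1}(tm)$), so $L\le P_0$ is a $p$-group and $D$ is subnormal in it, a contradiction.

**Step 4: conclude.** By Steps 2 and 3, $H\cap L$ is subnormal in $L$ for every finite $L$, so $H$ is serial by Proposition 4. A subnormal $p$-subgroup $D=D_0\triangleleft\cdots\triangleleft D_d=L$ lies in $O_p(L)$: $D\le O_p(D_0)$, and $O_p(D_i)$ is characteristic in $D_i\triangleleft D_{i+1}$, so $O_p(D_i)\le O_p(D_{i+1})$. Now take finitely many conjugates $h_i^{g_i}$ with $h_i\in H$, and let $L=\langle h_i,g_i\rangle$, a finite group. Each $h_i\in O_p(L)$, so each $h_i^{g_i}\in O_p(L)$, and their product is a $p$-element. Hence the normal closure $H^G$ is a $p$-group, that is, $H\le O_p(G)$. $\blacksquare$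

## Splitting over $H\cap V$ forces seriality

This is the proof of Theorem 3. Put $R=H\cap V$, a normal subgroup of $H$. As $H/R$ embeds in $G/V$, it is a countable locally finite $p$-group.

**Step 1: find a $p$-subgroup $K'$ with $H=RK'$.** Write $H=\bigcup H_n$ with $R\le H_0\le H_1\le\cdots$ and $H_n/R$ finite. As $R$ is an abelian $p'$-group, multiplication by $|H_n/R|$ is bijective on $R$. Since $|H_n/R|$ annihilates $H^i(H_n/R,R)$ for $i=1,2$, these groups vanish. So $R$ has complements in $H_n$, all conjugate under $R$. Let $K_0$ be a complement in $H_0$. Given a complement $K_n$ in $H_n$, take any complement $C$ of $R$ in $H_{n+1}$. Then $C\cap H_n$ is a complement in $H_n$ by Dedekind's law, so $K_n=(C\cap H_n)^r$ for some $r\in R$. Put $K_{n+1}=C^r\ge K_n$. Then $K'=\bigcup K_n$ is a $p$-group and $H=RK'$.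

**Step 2: show that $[V,H]\le R$.** Write $V$ additively, with $dk:=k^{-1}dk$. Let $P\ge K'$ be a Sylow $p$-subgroup of $G$ and $d\in V$. Then $HP^d$ is a subgroup, and so is $U=HP^d\cap V$. An element of $HP^d$ has the form $rkx^d$ with $r\in R$, $k\in K'$, $x\in P$. Modulo $V$ it is $kx$, so it lies in $V$ if and only if $kx\in P\cap V=1$, that is, $x=k^{-1}$. And $k(k^{-1})^d=kd^{-1}k^{-1}d$ is $d-dk^{-1}$ additively. So
$$U=\{r+d-dk: r\in R,\ k\in K'\}.$$
Let $h\in K'$ have order $n$, let $v\in V$ be arbitrary, and take $d=v-vh$. Then $\sum_{i<n}dh^i=v-vh^n=0$, so $nd=\sum_{i<n}(d-dh^i)\in U$. The order of $d$ is finite and prime to $n$, so $d\in U$, say $d=r+d-dk$. Then $dk=r\in R$, and $d\in R$ since $k$ normalizes $R$. Hence $v-vh\in R$ for all $v\in V$, $h\in K'$. As $V$ is abelian and $H=RK'$, we get $[V,H]\le R$.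

**Step 3: conclude.** By Step 2, $V$ normalizes $H$, so $H\triangleleft HV$. Let $L\le G$ be finite. Then $H\cap L\triangleleft HV\cap L$. The group $HV\cap L$ contains $V\cap L$, and $L/(V\cap L)$ is a finite $p$-group, so $HV\cap L$ is subnormal in $L$. Thus $H\cap L$ is subnormal in $L$, and Proposition 4 applies. $\blacksquare$

Countability was used only in Step 1. So in a counterexample of this shape $H$ cannot be written as $RK'$ with $K'$ a $p$-group; in particular it does not split over $H\cap V$.

## Affine actions and the four ingredients of a counterexample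

From here on $p$ is an odd prime and $K=\mathbb F_2$. Modules are right modules. If $X$ is a group, $Y\le X$ and $M$ is a $KX$-module, a derivation $\varepsilon:Y\to M$ is a map with
$$\varepsilon(xy)=\varepsilon(x)y+\varepsilon(y).\tag{1}$$
It is inner if for some $u\in M$ it is $\varepsilon(y)=u(y-1):=uy-u$. From (1), $\varepsilon(1)=0$ and $\varepsilon(y^{-1})=-\varepsilon(y)y^{-1}$. $C_M(Y)$ denotes the fixed points of $Y$. In $V\rtimes X$ we write elements as $xv$, with $(xv)(yu)=xy\,(vy+u)$; so $x^{-1}vx=vx$.

A set of cosets gives the right picture. If $G$ acts transitively on the right on a set, $H$ is the stabilizer of a point $o$, and $P\le G$, then $HP=G$ if and only if $P$ is transitive. (If $HP=G$, the orbit $oP=oHP$ is everything. If $P$ is transitive, for $g\in G$ choose $x\in P$ with $ox=og$; then $gx^{-1}\in H$.) So we look for a transitive action of $V\rtimes X$ in which every conjugate of $X$ is transitive, and we want these conjugates to be all the Sylow $p$-subgroups. We let $V$ act on a module $W$ by translations and $X$ by affine maps.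

**Proposition 5.** Let $X$ be a locally finite $p$-group and let $V,W$ be $KX$-modules such that

* (a) $X$ acts nontrivially on $W$;
* (b) there is a surjective derivation $\delta:X\to W$;
* (c) for every $Y\le X$, every derivation $Y\to V$ is inner;
* (d) there is a surjective $KX$-homomorphism $f:V\to W$.

Then $G=V\rtimes X$ and $H=\{xv:x\in X,\ v\in V,\ f(v)=\delta(x)\}$ have all the properties stated in Theorem 1, except possibly $|G|=2^{\aleph_0}$.

**Step 1: $H$ is a point stabilizer.** $G$ is locally finite as an extension of a locally finite group by a locally finite group. Put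
$$w*(xv)=wx+f(v)-\delta(x)\qquad(w\in W).\tag{2}$$
This is an action of $G$ on the set $W$:
$$(w*(xv))*(yu)=wxy+f(v)y-\delta(x)y+f(u)-\delta(y)=w(xy)+f(vy+u)-\delta(xy).$$
The stabilizer of $0$ is $H$, so $H$ is a subgroup. Also $H\cap V=\ker f\ne V$, since $W\neq0$; so $H<G$.

**Step 2: the Sylow subgroups.** As $G/V$ is a $p$-group, every $2$-element lies in $V$, so $V$ is the unique Sylow $2$-subgroup. For a prime $r\ne2,p$, an $r$-element lies in $V$ and is trivial. Let $Q$ be a $p$-subgroup. Then $Q\cap V=1$, so $Q=\{y\varepsilon(y):y\in Y\}$ for some $Y\le X$ and some map $\varepsilon:Y\to V$. Since $(y\varepsilon(y))(z\varepsilon(z))=yz\,(\varepsilon(y)z+\varepsilon(z))$, $\varepsilon$ is a derivation. By (c), $\varepsilon(y)=u(y-1)$ for some $u\in V$. The conjugate of $y$ by the element $-u\in V$ is $y(uy-u)=y\varepsilon(y)$, so $Q$ lies in a conjugate of $X$. Next, $X$ is a maximal $p$-subgroup: if $X\le Q$ with $Q$ a $p$-group, then $Q=X(Q\cap V)=X$ by Dedekind's law. So the Sylow $p$-subgroups are exactly the conjugates of $X$.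

**Step 3: $HP=G$.** By (2) the $X$-orbit of $0$ is $\{-\delta(x):x\in X\}=W$, by (b). So $X$ is transitive on $W$, and so is every conjugate $P$ of $X$. Hence $HP=G$, and taking inverses $PH=G$. Also $HV=VH$ as $V\triangleleft G$. So $H$ is S-permutable.

**Step 4: $H$ is not serial.** Suppose it is. By (a) choose $w\in W$, $x\in X$ with $wx\ne w$. By (d) choose $v,v'\in V$ with $f(v)=w$, $f(v')=\delta(x)$. Put $h=xv'\in H$ and $L=\langle v,h\rangle$, a finite group. By Proposition 4 there is a chain $H\cap L=L_0\triangleleft L_1\triangleleft\cdots\triangleleft L_d=L$. If $a\in L_i$ with $i\geq 1$, then $[a,h]=(h^{-1})^{a}h\in L_{i-1}$, because $h\in L_{i-1}\triangleleft L_i$. Hence $[v,h,\dots,h]$, with $d$ entries $h$, lies in $L_0\leq H$. Since $V$ is abelian, $h$ acts on $V$ as $x$, and for $a\in V$ the commutator $[a,h]=a^{-1}a^h$ is $a(x-1)$. So $v(x-1)^d\in H\cap V=\ker f$, that is, $w(x-1)^d=0$. Choose $2^m\ge d$. In characteristic $2$,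
$$0=w(x-1)^{2^m}=w(x^{2^m}-1).$$
As $x$ has odd order, $\langle x^{2^m}\rangle=\langle x\rangle$, so $wx=w$, a contradiction. $\square$

**Why $V$ cannot simply be $W$.** With $V=W$ and $f=\mathrm{id}$, conditions (a), (b), (d) give $H=\{x\delta(x):x\in X\}$ and $HX=G$. But this $H$ is a $p$-group. If it permuted with all Sylow $p$-subgroups, Theorem 2 would give $H\le O_p(G)$. Since $[O_p(G),W]\le O_p(G)\cap W=1$, and $x\delta(x)$ acts on $W$ as $x$, the group $X$ would act trivially on $W$, against (a). The Sylow $p$-subgroups not conjugate to $X$ do the damage, and (c) removes them. So the job splits in two: build a transitive affine action of a $p$-group on a module of characteristic $2$, and then cover $W$ by a module $V$ with no outer derivations. Since $H/(H\cap V)\cong X$, Theorem 3 says that $X$ must be uncountable.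

## A $p$-group acting transitively by affine maps in characteristic 2

Let $\zeta$ be a primitive $p$-th root of unity over $K$, $F=K(\zeta)$ (a finite field), and $T=\langle\zeta\rangle$ acting on $F$ by multiplication. Put $e_2=1$, $e_1=\zeta-1\ne0$. The whole construction rests on this:
$$e_2+Ke_1=\{1,\zeta\}\quad\text{lies in one } T\text{-orbit.}\tag{3}$$
Fix a $K$-linear map $\pi:F\to K$ with $\pi(e_1)=1$.

**Two levels, for $p=3$.** Here $F=\mathbb F_4$. Start with $E_0=F$, $X_0=T$, $w_0=1$ and $\delta(x)=w_0x-w_0$. The values of $\delta$ are $0$, $\zeta-1=\zeta^2$ and $\zeta^2-1=\zeta$; the value $1$ is missed. To reach it, enlarge both module and group. Let $\Omega_1=\mathrm{Hom}_K(F,K)$, which has four elements, and embed $F$ into $E_1=F^{\Omega_1}$ by $j(e)=(\varphi(e)e_1)_\varphi$. Put $w_1=(1+\varphi(1)e_1)_\varphi$. For each $e\in F$ the coordinates of $w_1$ and of $w_1+j(e)$ are all in $\{1,\zeta\}$. So by (3) some $t\in T^{\Omega_1}$, multiplying coordinatewise, carries $w_1$ to $w_1+j(e)$. Also $w_1-j(w_0)=(1)_\varphi$ is fixed by $X_0$, if $X_0$ acts on $E_1$ by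 permuting functionals; so the derivation $x\mapsto w_1x-w_1$ extends $\delta$. Now all of $j(F)$ is hit. But $E_1$ has new elements, and we repeat, transfinitely.

**The data.** By recursion on $\gamma<\omega_1$ we construct:

* a countable nonempty set $\Omega_\gamma$ and $E_\gamma=F^{\Omega_\gamma}$ with the product topology, which is compact. $\Phi_\gamma$ denotes the space of continuous $K$-linear maps $E_\gamma\to K$. The kernel of such a map is open, so the map depends on finitely many coordinates: $e\mapsto\sum_i\lambda_i(e(\omega_i))$ with $\lambda_i\in\mathrm{Hom}_K(F,K)$. So $\Phi_\gamma$ is countable, and it separates the points of $E_\gamma$;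
* a locally finite $p$-group $X_\gamma$ acting on $E_\gamma$ on the right by continuous linear maps; then $X_\gamma$ acts on $\Phi_\gamma$ on the left by $(x\varphi)(e)=\varphi(ex)$;
* for $\beta<\gamma$: an inclusion $X_\beta\le X_\gamma$, a continuous injective linear $X_\beta$-equivariant map $j_{\beta\gamma}:E_\beta\to E_\gamma$, and an $X_\beta$-equivariant map of sets $s_{\beta\gamma}:\Phi_\beta\to\Phi_\gamma$. With $j_{\beta\beta}=s_{\beta\beta}=\mathrm{id}$, they satisfy

$$j_{\delta\gamma}j_{\beta\delta}=j_{\beta\gamma},\qquad s_{\delta\gamma}s_{\beta\delta}=s_{\beta\gamma},\qquad s_{\beta\gamma}(\varphi)\circ j_{\beta\gamma}=\varphi .\tag{4}$$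

(As an index, $\delta$ is an ordinal; the derivation $\delta$ appears only later.) The start is: $\Omega_0$ one point, $E_0=F$, $X_0=T$. Now let $\gamma>0$.

**Step 1: the coordinates and the old group.** Let $X_{<\gamma}=\bigcup_{\beta<\gamma}X_\beta$. Let $\Omega_\gamma$ be the direct limit of the sets $\Phi_\beta$ $(\beta<\gamma)$ along the maps $s$, with canonical maps $\iota_\beta:\Phi_\beta\to\Omega_\gamma$. Thus $\iota_\beta(\varphi)=\iota_{\beta'}(\varphi')$ if and only if $\varphi,\varphi'$ have the same image in some $\Phi_{\beta''}$, $\beta,\beta'\le\beta''<\gamma$. If $\gamma=\beta+1$, then $\Omega_\gamma=\Phi_\beta$. As $\gamma$ is countable, $\Omega_\gamma$ is countable, and it is nonempty. Given $\beta<\gamma$, every $\omega\in\Omega_\gamma$ can be written $\iota_{\beta'}(\varphi)$ with $\beta\le\beta'<\gamma$. For $x\in X_\beta$ put $x\omega=\iota_{\beta'}(x\varphi)$; by equivariance of the $s$'s this is a well-defined left action of $X_{<\gamma}$ on $\Omega_\gamma$.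

**Step 2: the new group.** On $E_\gamma=F^{\Omega_\gamma}$ let
$$(ex)(\omega)=e(x\omega)\quad(x\in X_{<\gamma}),\qquad (et)(\omega)=e(\omega)t_\omega\quad(t\in T^{\Omega_\gamma}).\tag{5}$$
The first is a right action, as $((ex)y)(\omega)=(ex)(y\omega)=e(xy\omega)$. Put $X_\gamma=T^{\Omega_\gamma}\rtimes X_{<\gamma}$ with $(t^x)_\omega=t_{x\omega}$. Since
$$(ex^{-1}tx)(\omega)=((ex^{-1})t)(x\omega)=(ex^{-1})(x\omega)\,t_{x\omega}=e(\omega)t_{x\omega},$$
the two actions combine to an action of $X_\gamma$ on $E_\gamma$, by continuous linear maps. $X_\gamma$ is an extension of an abelian group of exponent $p$ by the union of a chain of locally finite $p$-groups, hence a locally finite $p$-group.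

**Step 3: the maps.** For $e\in E_\beta$, $\omega=\iota_{\beta'}(\varphi)$ with $\beta\le\beta'<\gamma$, $\psi\in\Phi_\beta$ and $e'\in E_\gamma$ put
$$(j_{\beta\gamma}e)(\omega)=\varphi(j_{\beta\beta'}e)\,e_1,\qquad s_{\beta\gamma}(\psi)(e')=\pi\big(e'(\iota_\beta(\psi))\big).\tag{6}$$
*$j_{\beta\gamma}$ is well defined*, because for $\beta'\le\beta''<\gamma$, (4) at earlier levels gives
$$s_{\beta'\beta''}(\varphi)(j_{\beta\beta''}e)=s_{\beta'\beta''}(\varphi)(j_{\beta'\beta''}j_{\beta\beta'}e)=\varphi(j_{\beta\beta'}e).$$
It is linear, and continuous coordinate by coordinate. It is injective: with $\beta'=\beta$ we see that $j_{\beta\gamma}e$ determines all $\varphi(e)$, $\varphi\in\Phi_\beta$. It is equivariant: for $x\in X_\beta$,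
$$(j_{\beta\gamma}(ex))(\omega)=\varphi((j_{\beta\beta'}e)x)e_1=(x\varphi)(j_{\beta\beta'}e)e_1=(j_{\beta\gamma}e)(x\omega)=((j_{\beta\gamma}e)x)(\omega).$$
For $\beta\le\delta<\gamma$, representing $\omega$ with $\beta'\ge\delta$ gives $(j_{\delta\gamma}j_{\beta\delta}e)(\omega)=\varphi(j_{\delta\beta'}j_{\beta\delta}e)e_1=\varphi(j_{\beta\beta'}e)e_1=(j_{\beta\gamma}e)(\omega)$.

*For $s$*: $s_{\beta\gamma}(\psi)$ is linear and continuous, and for $x\in X_\beta$,
$$s_{\beta\gamma}(x\psi)(e')=\pi(e'(x\,\iota_\beta\psi))=\pi((e'x)(\iota_\beta\psi))=(x\,s_{\beta\gamma}(\psi))(e').$$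
Also $s_{\delta\gamma}(s_{\beta\delta}\psi)(e')=\pi(e'(\iota_\delta s_{\beta\delta}\psi))=\pi(e'(\iota_\beta\psi))=s_{\beta\gamma}(\psi)(e')$. Finally $s_{\beta\gamma}(\psi)(j_{\beta\gamma}e)=\pi(\psi(e)e_1)=\psi(e)$. This completes the recursion.

Put $X=\bigcup_{\gamma<\omega_1}X_\gamma$, a locally finite $p$-group, and $W=\bigcup_{\gamma<\omega_1}E_\gamma$, identifying along the injective maps $j$. By equivariance $W$ is a $KX$-module. Put $A=KX$ and $A_\alpha=KX_\alpha$. Since $e_1\zeta\ne e_1$ in $E_0=F$, $X$ acts nontrivially on $W$, which is (a).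

**Cardinalities.** By (4) the maps $s$ are injective. For finite $n$, $\Omega_{n+1}=\Phi_n$ has $|F|^{|\Omega_n|}>|\Omega_n|$ elements. So for $\gamma\ge\omega$ the set $\Omega_\gamma$ contains copies of arbitrarily large finite sets, and is countably infinite. Hence $|E_\gamma|=|T^{\Omega_\gamma}|=2^{\aleph_0}$ for $\gamma\ge\omega$. By induction $|X_\gamma|\le2^{\aleph_0}$ for all $\gamma$. So $|X|=|W|=2^{\aleph_0}$.

**Lemma 6.** There are $w_\gamma\in E_\gamma$ $(\gamma<\omega_1)$ with $w_\gamma(\omega)\in e_2+Ke_1$ for all $\omega\in\Omega_\gamma$, and with $w_\gamma-j_{\beta\gamma}w_\beta$ fixed by $X_\beta$ for all $\beta<\gamma$.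

*Proof.* Let $w_0=e_2$. Let $\gamma>0$. By (6) we may write $j_{\beta\gamma}w_\beta=r_\beta e_1$ with $r_\beta\in K^{\Omega_\gamma}$, for $\beta<\gamma$. Let $X_{<\gamma}$ act on the compact space $K^{\Omega_\gamma}$ by $(rx)(\omega)=r(x\omega)$. Since $\gamma$ may be a limit, we need one $r$ that suits all $\beta$ simultaneously. The set $S_\beta=\{r:r-r_\beta\text{ is fixed by }X_\beta\}$ is closed and contains $r_\beta$. If $\beta<\beta'<\gamma$, then $w_{\beta'}-j_{\beta\beta'}w_\beta$ is $X_\beta$-fixed, so $(r_{\beta'}-r_\beta)e_1=j_{\beta'\gamma}(w_{\beta'}-j_{\beta\beta'}w_\beta)$ is $X_\beta$-fixed, and so is $r_{\beta'}-r_\beta$. Hence $S_{\beta'}\subseteq S_\beta$. By compactness there is $r\in\bigcap_{\beta<\gamma}S_\beta$. Put $w_\gamma=e_2+re_1$, with $e_2$ meaning the constant function. Then $w_\gamma-j_{\beta\gamma}w_\beta=e_2+(r-r_\beta)e_1$ is fixed by $X_\beta$, which permutes coordinates. $\square$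

**Lemma 7.** There is a surjective derivation $\delta:X\to W$, given by $\delta(x)=w_\gamma x-w_\gamma$ for $x\in X_\gamma$.

*Proof.* If $x\in X_\beta$ and $\beta<\gamma$, then $(w_\gamma-j_{\beta\gamma}w_\beta)(x-1)=0$, so the value does not depend on $\gamma$. On each $X_\gamma$ the map is an inner derivation of $W$, so $\delta$ is a derivation. Let $e\in E_\beta$ and $\gamma=\beta+1$. By (6), $j_{\beta\gamma}e\in K^{\Omega_\gamma}e_1$. So for every $\omega$ both $w_\gamma(\omega)$ and $w_\gamma(\omega)+(j_{\beta\gamma}e)(\omega)$ lie in $e_2+Ke_1=\{1,\zeta\}$, and by (3) there is $t_\omega\in T$ with $w_\gamma(\omega)t_\omega=w_\gamma(\omega)+(j_{\beta\gamma}e)(\omega)$. With $t=(t_\omega)\in T^{\Omega_\gamma}\le X_\gamma$ we get $\delta(t)=j_{\beta\gamma}e$, which is $e$ in $W$. $\square$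

This is (b). In the action (2), $X_\gamma$ fixes the point $w_\gamma$, while all of $X$ is transitive. Note that $\bigcup_{n<\omega}X_n$ is countable and its image under $\delta$ already contains $\bigcup_{n<\omega}E_n$; so a surjective derivation does not need length $\omega_1$. The length is used in what follows, to get (c) and (d) together: every countable subset of $W$ lies in one $E_\beta$.

## $W$ is injective over each $\mathbb F_2X_\alpha$

Later we must extend homomorphisms into $W$. Recall Baer's criterion: $W$ is an injective $A_\alpha$-module if for every right ideal $I$ of $A_\alpha$, every homomorphism $f:I\to W$ has the form $f(a)=ua$ for some $u\in W$. Compactness of $E_\beta$ will produce $u$ when $I$ is countably generated. The new difficulty is that $X_\alpha$ is usually uncountable, so ideals need not be countably generated. A topology on $X_\alpha$ deals with this.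

Fix $\alpha<\omega_1$. Give $X_\alpha$ the coarsest topology making all maps $x\mapsto x\varphi\in\Phi_\alpha$ ($\Phi_\alpha$ discrete, $\varphi\in\Phi_\alpha$) continuous. The sets $\{x:x\varphi=\psi\}$, $\varphi,\psi\in\Phi_\alpha$, are a countable subbasis, so $X_\alpha$ is second countable.

**Lemma 8.** For all $\beta\in[\alpha,\omega_1)$ and $\varphi\in\Phi_\beta$ the map $X_\alpha\to\Phi_\beta$, $x\mapsto x\varphi$, is locally constant.

*Proof.* Induction on $\beta$; the case $\beta=\alpha$ is the definition. Let $\beta>\alpha$ and $\varphi(e)=\sum_i\lambda_i(e(\omega_i))$, a finite sum. Since $X_\alpha\le X_{<\beta}$ acts on $E_\beta$ by permuting coordinates, $(x\varphi)(e)=\sum_i\lambda_i(e(x\omega_i))$. So it suffices that each $x\mapsto x\omega_i$ is locally constant. Write $\omega_i=\iota_{\beta_i}(\varphi_i)$ with $\alpha\le\beta_i<\beta$. Then $x\omega_i=\iota_{\beta_i}(x\varphi_i)$, and induction applies. $\square$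

So one countable amount of information about $x\in X_\alpha$ controls its action at all later levels.

**Lemma 9.** Every subset $I\subseteq A_\alpha$ has a countable subset $I_0$ such that for all $a\in I$, $\beta\in[\alpha,\omega_1)$, $\varphi\in\Phi_\beta$ there is $a_0\in I_0$ with $a_0\varphi=a\varphi$.

*Proof.* For $n\ge0$ let $I^{(n)}=\{(x_1,\dots,x_n)\in X_\alpha^n:\sum x_i\in I\}$. It is second countable, so it has a countable dense subset $D_n$. Let $I_0$ be the set of all $\sum x_i$ with $(x_i)\in\bigcup_nD_n$. As $K=\mathbb F_2$, each $a\in I$ is $\sum x_i$ with $(x_i)\in I^{(n)}$ for some $n$. By Lemma 8 the set $\{(y_i)\in I^{(n)}:y_i\varphi=x_i\varphi\ \forall i\}$ is open in $I^{(n)}$. It contains $(x_i)$, so it meets $D_n$, in $(y_i)$ say. Then $a_0=\sum y_i\in I_0$ satisfies $a_0\varphi=a\varphi$. $\square$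

**Lemma 10.** With $I,I_0$ as in Lemma 9, if $w\in W$ and $wI_0=0$, then $wI=0$.

*Proof.* Let $w\in E_\beta$, $\beta\ge\alpha$, $a\in I$ and $\varphi\in\Phi_\beta$. Choose $a_0\in I_0$ with $a_0\varphi=a\varphi$. Then $\varphi(wa)=(a\varphi)(w)=(a_0\varphi)(w)=\varphi(wa_0)=0$. As $\Phi_\beta$ separates points, $wa=0$. $\square$

**Lemma 11.** If $I$ is a countably generated right ideal of $A_\alpha$ and $f:I\to W$ is a homomorphism, there is $u\in W$ with $f(a)=ua$ for all $a\in I$.

*Proof.* Let $a_1,a_2,\dots$ generate $I$. A countable set of countable ordinals is bounded below $\omega_1$, so all $f(a_i)$ lie in one $E_\beta$ with $\beta\ge\alpha$; as $E_\beta$ is $X_\alpha$-invariant, $f(I)\subseteq E_\beta$. The sets $U_n=\{u\in E_\beta:ua_i=f(a_i),\ i\le n\}$ are closed, since $X_\alpha$ acts continuously, and they decrease. They are nonempty: let $L\le X_\alpha$ be a finite subgroup with $a_1,\dots,a_n\in KL$. As $|L|$ is odd, $KL$ is semisimple by Maschke's theorem, so $\sum_{i\le n}a_iKL=gKL$ with $g$ idempotent. Here $g\in I$ and $ga_i=a_i$, so $f(a_i)=f(ga_i)=f(g)a_i$,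 that is, $f(g)\in U_n$. By compactness choose $u\in\bigcap U_n$. Then $f(a)=ua$ for the generators and hence on $I$. $\square$

**Proposition 12.** $W$ is an injective $A_\alpha$-module for every $\alpha<\omega_1$.

*Proof.* Let $f:I\to W$ be a homomorphism from an arbitrary right ideal $I$ of $A_\alpha$, and take $I_0\subseteq I$ as in Lemma 9. By Lemma 11 there is $u$ with $f(a)=ua$ on $I_0A_\alpha$. Put $f'(a)=f(a)-ua$ on $I$. Let $a\in I$. Lemma 11, applied to $f'$ on $I_0A_\alpha+aA_\alpha$, gives $u_1\in W$ with $f'(b)=u_1b$ there. Then $u_1I_0=0$, so $u_1I=0$ by Lemma 10, and $f'(a)=u_1a=0$. So $f(a)=ua$ on $I$, and Baer's criterion applies. $\square$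

## A completed free module with only inner derivations

We need a module $V$ that maps onto $W$ and satisfies (c). A free module $M=A^{(J)}$ maps onto anything, if $J$ is large.

**A free module is not enough.** Let $Y=\bigcup Y_n\le X$ with finite $Y_0<Y_1<\cdots$, and let $e_{Y_n}=|Y_n|^{-1}\sum_{x\in Y_n}x$. For $y\in Y$ put $\varepsilon(y)=\sum_ne_{Y_n}(y-1)$. This sum is finite, because $e_{Y_n}(y-1)=0$ when $y\in Y_n$; so $\varepsilon:Y\to A$ is a derivation. It is not inner. Suppose $\varepsilon(y)=u'(y-1)$ with $u'\in A$, and put $u_m=\sum_{n\le m}e_{Y_n}$. For $y\in Y_{m+1}$ we have $\varepsilon(y)=u_m(y-1)$, so $u'-u_m$ is fixed by $Y_{m+1}$, that is, its coefficients are constant on the cosets $gY_{m+1}$. Its support has at most $|\operatorname{supp}u'|+|Y_m|$ elements, which is less than $|Y_{m+1}|$ for large $m$, since $|Y_{m+1}|\ge3|Y_m|$. Hence $u'=u_m$ for all large $m$, which is impossible as $u_{m+1}-u_m=e_{Y_{m+1}}\ne0$. The missing element is the infinite sum $\sum e_{Y_n}$. Its terms become small if we measure an element by the relative dimension of the right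 ideal it generates, so we complete $M$ in that metric.

**Definition (rank).** Let $J$ be a set and $M=A^{(J)}$. For $m\in M$ choose a finite $L\le X$ with $m\in(KL)^{(J)}$ and put
$$\mathrm{rk}(m)=\dim_K(mKL)/|L|.\tag{7}$$
Likewise define $\mathrm{rk}(a)$ for $a\in A$.

If $L\le L'$ and $L'=\bigsqcup_kLy_k$, then $mKL'=\bigoplus_kmKL\,y_k$, since the summands have disjoint supports. So $\mathrm{rk}(m)$ is the same for $L$ and $L'$, and hence independent of $L$, as two finite subgroups lie in a common one. For finite $L\le X$ let $e_L=|L|^{-1}\sum_{x\in L}x$. Then $e_LKL=Ke_L$, so $\mathrm{rk}(e_L)=1/|L|$. For example, if $x$ has order $p$ and $L=\langle x\rangle$, then $\mathrm{rk}(e_L)=1/p$, while $(1-x)KL$ is the augmentation ideal and $\mathrm{rk}(1-x)=(p-1)/p$.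

With $L$ large enough to contain everything in sight, one sees at once:

* $\mathrm{rk}(m)=0$ if and only if $m=0$, and $\mathrm{rk}(m+m')\le\mathrm{rk}(m)+\mathrm{rk}(m')$;
* $\mathrm{rk}(ma)\le\mathrm{rk}(m)$, since $maKL\subseteq mKL$;
* $\mathrm{rk}(ma)\le\mathrm{rk}(a)$, since $maKL$ is the image of $aKL$ under $b\mapsto mb$;
* $\mathrm{rk}(mx)=\mathrm{rk}(m)$ for $x\in X$, since $mxKL=mKL$.

So $\mathrm{rk}(m-m')$ is a metric on $M$. Let $V=V_J$ be the completion. Addition and multiplication by each $a\in A$ do not increase distances beyond the bounds above, so they extend by continuity and $V$ is an $A$-module. Also $\mathrm{rk}$ extends continuously to $V$ as the distance to $0$, and the listed properties persist. As $K=\mathbb F_2$, $V$ is an elementary abelian $2$-group.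

**Lemma 13.** If $Y\le X$ is infinite, then $C_V(Y)=0$.

*Proof.* Let $v\in C_V(Y)$. For every finite $L\le Y$ we have $v=ve_L$, so $\mathrm{rk}(v)\le\mathrm{rk}(e_L)=1/|L|$. An infinite locally finite group has arbitrarily large finite subgroups, so $\mathrm{rk}(v)=0$. $\square$

**Proposition 14.** For every $Y\le X$, every derivation $\varepsilon:Y\to V$ is inner.

**Step 1: $Y$ finite, by averaging.** Let $S=\sum_{z\in Y}\varepsilon(z)$. Summing $\varepsilon(zy)=\varepsilon(z)y+\varepsilon(y)$ over $z$ gives $S=Sy+|Y|\varepsilon(y)$. So $\varepsilon(y)=u(y-1)$ with $u=-|Y|^{-1}S$.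

**Step 2: $Y$ countably infinite, by completeness.** Write $Y=\bigcup Y_n$ with finite $Y_0<Y_1<\cdots$, so $|Y_n|\ge p^n$. By Step 1, $\varepsilon(y)=u_n(y-1)$ on $Y_n$ for some $u_n\in V$. Then $u_{n+1}-u_n\in C_V(Y_n)=Ve_{Y_n}$ has rank at most $p^{-n}$. So $(u_n)$ is Cauchy, with limit $u$. Given $y\in Y$, $\varepsilon(y)=u_n(y-1)$ for all large $n$, so $\varepsilon(y)=u(y-1)$ by continuity.

**Step 3: $Y$ uncountable, by uniqueness.** Let $Y_0\le Y$ be countably infinite and $\varepsilon(y)=u(y-1)$ on $Y_0$. For $y\in Y$, Step 2 for the countable group $\langle Y_0,y\rangle$ gives $u'$ with $\varepsilon(z)=u'(z-1)$ on it. Then $u'-u\in C_V(Y_0)=0$ by Lemma 13, so $\varepsilon(y)=u(y-1)$. $\square$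

This is (c), for every $J$. The price is (d): a homomorphism $M\to W$ must now be extended to the completion $V$.

## Coset independence and extending maps to the completion

We want to extend level by level, using Proposition 12 at each $\alpha$. Let $V_\alpha$ be the closure of $A_\alpha^{(J)}$ in $V$. A homomorphism defined on $V_\alpha$ over $A_\alpha$ extends to $V_\alpha A$ over $A$ provided that the translates of $V_\alpha$ by coset representatives are independent. In $M$ the translates of $A_\alpha^{(J)}$ have disjoint supports, but supports make no sense for limits, and rank can drop under addition: if $x$ has order $p$, then $1$ has rank $1$ while $1+x+\cdots+x^{p-1}$ has rank $1/p$. We need a quantitative bound.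

**Lemma 15.** Let $\alpha<\omega_1$, let $X_\alpha x_1,\dots,X_\alpha x_r$ be distinct cosets in $X$, and $a_i\in A_\alpha^{(J)}$. Then $\mathrm{rk}(a_1)\le p^{r-1}\,\mathrm{rk}\big(\sum_ia_ix_i\big)$.

*Proof.* Induction on $r$; $r=1$ is clear. Let $r>1$.

**Step 1: find a normal subgroup of index $p$ that separates some terms.** Multiplying on the right by $x_1^{-1}$, assume $x_1=1$. Let $L_0\le X_\alpha$ be finite with all $a_i\in(KL_0)^{(J)}$, let $L=\langle L_0,x_2,\dots,x_r\rangle$, a finite $p$-group, and $L_1=L\cap X_\alpha\ge L_0$. As $x_2\notin X_\alpha$, $L_1\ne L$. Let $N\ge L_1$ be a maximal subgroup of $L$; it is normal of index $p$. Let $B=\{i:x_i\in N\}$. Then $1\in B$, and $|B|<r$, since otherwise $L\le N$. Put $b=\sum a_ix_i$ and $b_N=\sum_{i\in B}a_ix_i$. Since $a_ix_i$ has support in $L_0x_i\subseteq Nx_i$, $b_N$ is the component of $b$ supported in $N$.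

**Step 2: project to $N$ by twisting with a character.** Let $\chi:L\to F^*$ be a homomorphism with kernel $N$ and image $\langle\zeta\rangle$. Let $\theta$ be the $F$-algebra automorphism $x\mapsto\chi(x)x$ of $FL$, acting coordinatewise on $(FL)^{(J)}$. Then $\theta(m)FL=\theta(mFL)$, so $\theta$ preserves $\dim_F(mFL)$. Since $\sum_{k=0}^{p-1}\chi(x)^k$ is $p$ for $x\in N$ and $0$ otherwise, $\sum_{k=0}^{p-1}\theta^k(b)=p\,b_N$. As $p$ is odd, it is invertible in $F$; so $b_NFL\subseteq\sum_k\theta^k(b)FL$ and $\dim_Fb_NFL\le p\dim_FbFL$. For $m\in(KL)^{(J)}$ we have $mFL\cong F\otimes_KmKL$, so $\dim_FmFL=\dim_KmKL$. Therefore $\mathrm{rk}(b_N)\le p\,\mathrm{rk}(b)$.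

**Step 3: induct.** By induction $\mathrm{rk}(a_1)\le p^{|B|-1}\mathrm{rk}(b_N)\le p^{|B|}\mathrm{rk}(b)\le p^{r-1}\mathrm{rk}(b)$. $\square$

Each $V_\alpha$ is an $A_\alpha$-submodule, and $V_\beta\subseteq V_\alpha$ for $\beta\le\alpha$. Moreover $V=\bigcup_{\alpha<\omega_1}V_\alpha$: since $M=\bigcup_\alpha A_\alpha^{(J)}$, an element of $V$ is the limit of a sequence in $M$, and the countably many terms all lie in one $A_\alpha^{(J)}$. Let $\mathcal T_\alpha\ni1$ be a right transversal of $X_\alpha$ in $X$, so $X=\bigsqcup_{x\in\mathcal T_\alpha}X_\alpha x$. Passing to limits in Lemma 15, $\mathrm{rk}(v_1)\le p^{r-1}\mathrm{rk}(\sum v_ix_i)$ for $v_i\in V_\alpha$ and distinct $x_i\in\mathcal T_\alpha$. After renumbering, $\sum v_ix_i=0$ forces all $v_i=0$. Since $V_\alpha zx=V_\alpha x$ for $z\in X_\alpha$,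
$$V_\alpha A=\bigoplus_{x\in\mathcal T_\alpha}V_\alpha x .\tag{8}$$

**Proposition 16.** Every $A$-homomorphism $f_0:M\to W$ extends to an $A$-homomorphism $f:V\to W$.

*Proof.* Let $D_\alpha=V_\alpha A$, an increasing chain of submodules with union $V$. As $A_0^{(J)}$ contains the basis, $M=A_0^{(J)}A\subseteq D_0$. By recursion on $\alpha<\omega_1$ we construct compatible $A$-homomorphisms $f_\alpha:D_\alpha\to W$ extending $f_0|_M$; to avoid confusion with the stage $\alpha=0$, write $g_0$ for the given map $M\to W$ during the proof.

**Step 1: what is already defined.** Put $U=A_0^{(J)}$ if $\alpha=0$, and $U=\bigcup_{\beta<\alpha}V_\beta A_\alpha$ if $\alpha>0$. Then $U\subseteq V_\alpha$ is an $A_\alpha$-submodule. We have $UA=M$ if $\alpha=0$, and $UA=\bigcup_{\beta<\alpha}D_\beta$ if $\alpha>0$. On $UA$ we already have an $A$-homomorphism $g$, namely $g_0$, respectively the union of the $f_\beta$.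

**Step 2: extend over $A_\alpha$.** By Proposition 12 the $A_\alpha$-homomorphism $g|_U$ extends to an $A_\alpha$-homomorphism $h:V_\alpha\to W$.

**Step 3: induce up to $A$.** By (8) we may define $f_\alpha\big(\sum_{x\in\mathcal T_\alpha}v_xx\big)=\sum h(v_x)x$. It is an $A$-homomorphism: for $y\in X$ write $xy=zx'$ with $z\in X_\alpha$, $x'\in\mathcal T_\alpha$; then
$$f_\alpha(v_xxy)=f_\alpha(v_xzx')=h(v_xz)x'=h(v_x)zx'=h(v_x)xy .$$
It extends $h$, as $1\in\mathcal T_\alpha$. For $u\in U$, $a\in A$ we get $f_\alpha(ua)=h(u)a=g(u)a=g(ua)$, so $f_\alpha$ extends $g$.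

Then $f=\bigcup_\alpha f_\alpha:V\to W$ is an $A$-homomorphism extending the given one. $\square$

## The group $V_W\rtimes X$ and the proof of Theorem 1

Let $X,W$ be as constructed. Take $J=W$, and let $f_0:M=A^{(W)}\to W$ send the basis element indexed by $w$ to $w$. Let $V=V_W$. By Proposition 16, $f_0$ extends to $f:V\to W$, which is surjective because $f_0$ is. So Proposition 5 applies: (a) holds since $e_1\zeta\ne e_1$, (b) is Lemma 7, (c) is Proposition 14, and (d) is the map $f$. Hence $G=V\rtimes X$ and
$$H=\{xv:\ x\in X,\ v\in V,\ f(v)=\delta(x)\}$$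
have all the properties in Theorem 1 apart from the cardinality. For that, $|X|=|W|=2^{\aleph_0}$ gives $|M|=2^{\aleph_0}$. Every element of $V$ is the limit of a sequence in $M$, so $|V|\le(2^{\aleph_0})^{\aleph_0}=2^{\aleph_0}$. Therefore $|V|=2^{\aleph_0}$ and $|G|=2^{\aleph_0}$. This proves Theorem 1: $H$ is S-permutable in the locally finite group $G$ and is not serial in $G$. $\blacksquare$

The gap in the restriction argument can now be located inside this $G$. As $H$ is not serial, some finite $L\le G$ has $H\cap L$ not subnormal, and by Kegel's theorem $H\cap L$ fails to permute with some Sylow subgroup $Q$ of $L$. This is not the Sylow $2$-subgroup, which is $V\cap L\triangleleft L$. So $Q$ is a Sylow $p$-subgroup of $L$, and for a Sylow $p$-subgroup $P\ge Q$ of $G$ we have $HP\cap L=L\ne(H\cap L)Q$.
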